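# Products of degree-one Koszul homology classes and complete intersections

## 1. Koszul homology, its products, and complete intersections

Throughout, rings are commutative and Noetherian, and $\binom ab=0$ if $b<0$ or $b>a$.

**Definition (embedding dimension).** For a local ring $(R,\mathfrak m_R,k)$ the embedding dimension is the minimal number $n$ of generators of $\mathfrak m_R$, that is, $n=\dim_k\mathfrak m_R/\mathfrak m_R^2$. For a graded algebra $R=k[X_1,\dots,X_n]/I$ with $I$ generated by forms of degree $>1$ it is the minimal number of generators of the homogeneous maximal ideal, which is $n$ because $I\subset(X)^2$. For example, $k[x]/(x^5)$ has embedding dimension $1$, and $k[x,y]/(x^2,xy,y^2)$ has embedding dimension $2$.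

An Artinian graded $R$ as above is already a local ring: its positive part $R_+$ is nilpotent and $R/R_+=k$. So everything said about Artinian local rings applies to it.

**Presentation.** Let $R$ be Artinian local. It is complete, so by Cohen's structure theorem $R=S/I$ with $(S,\mathfrak m,k)$ regular local. If $I\not\subset\mathfrak m^2$, we may divide $S$ by an element of $I\setminus\mathfrak m^2$, and it stays regular. Repeating, we may assume $I\subset\mathfrak m^2$, and then $\dim S=n$. Lift minimal generators $x_1,\dots,x_n$ of $\mathfrak m_R$ to $X_1,\dots,X_n\in S$. Since $I\subset\mathfrak m^2$, they generate $\mathfrak m$, so they form a regular system of parameters. In the graded case take $S=k[X]_{(X)}$. We fix such a presentation.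

**Definition (Koszul complex).** Let $K=K(X_1,\dots,X_n;S)$ be the exterior algebra on $e_1,\dots,e_n$ over $S$, with the differential $d$ determined by $de_i=X_i$ and
$$d(u\wedge v)=du\wedge v+(-1)^{i}u\wedge dv\qquad(u\in K_i).$$
For an $S$-module $M$ put $H_i(M)=H_i(K\otimes_SM)$. If $J\subset\mathfrak m$ is an ideal, $K\otimes_S S/J$ is a DG algebra, so $H(S/J)=\bigoplus_iH_i(S/J)$ is a graded-commutative algebra. An inclusion $J\subset J'$ induces an algebra map $H(S/J)\to H(S/J')$. For $J=I$ the complex is $K_R$, the Koszul complex of $R$ on $x_1,\dots,x_n$. Another choice of minimal generators gives an isomorphic DG algebra.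

Two facts are immediate. First, $\mathfrak m$ kills $H_i(M)$: if $z$ is a cycle, then $d(e_i\wedge z)=X_iz$. So the $H_i(M)$ are $k$-vector spaces. Second, the square of an element of $(K\otimes S/J)_1$ is zero, so products of classes in $H_1$ factor through the exterior power, also in characteristic $2$.

**Definition (multiplication maps).** For a local ring $R$ put $r=\dim_kH_1(K_R)$ and let
$$\lambda_s=\lambda_s^R:\wedge^sH_1(K_R)\to H_s(K_R)$$
be the map given by the product.

For example, let $R=k[x,y]/(x^2,xy,y^2)$. The cycles $xe_1$, $ye_1$, $ye_2$ represent a basis of $H_1(K_R)$ (this is Lemma 1 below, applied to the generators $x^2,xy,y^2$). All products of two of them have coefficients in $\mathfrak m_R^2=0$, so $\lambda_2=0$, although $\wedge^2H_1(K_R)$ has dimension $3$. For $R=k[x,y]/(x^2,y^2)$, on the other hand, $H_1(K_R)$ has the basis $[xe_1],[ye_2]$. Their product is the class of $xy\,e_1e_2$, which is nonzero because $K_3=0$. So $\lambda_2$ is injective.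

**Lemma 1.** For every ideal $J\subset\mathfrak m$ there is an isomorphism
$$J/\mathfrak mJ\;\cong\;H_1(S/J),\qquad g=\sum a_iX_i\;\longmapsto\;\Big[\sum\bar a_ie_i\Big],\tag{1}$$
natural with respect to inclusions $J\subset J'$.

*Proof.* The element $\sum\bar a_ie_i$ is a cycle because $\sum a_iX_i=g\in J$. Two choices of the $a_i$ differ by a cycle of $K_1$, which is a boundary since $H_1(K)=0$; so the class is well defined, and it is $S$-linear in $g$. For $X_jg$ with $g\in J$ we may take the element $ge_j$, which is zero modulo $J$; so $\mathfrak mJ$ goes to $0$. The map is onto, since any $1$-cycle over $S/J$ lifts to $\sum a_ie_i$ with $\sum a_iX_i\in J$. It is injective: if $\sum\bar a_ie_i$ is a boundary, then $\sum a_ie_i=dw+\sum c_ie_i$ with $c_i\in J$, and applying $d$ gives $g=\sum c_iX_i\in\mathfrak mJ$. Naturality is clear from the formula. $\square$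

So $r=\dim_kI/\mathfrak mI$ is the minimal number of generators of $I$.

**Definition (complete intersection).** A local ring $R$ is a complete intersection (CI) if its completion is $S/I$ with $S$ regular local and $I$ generated by a regular sequence. It is a textbook fact that this does not depend on the presentation, so we may take $\dim S=n$, $I\subset\mathfrak m^2$. Then
$$R\text{ is a CI}\iff r=n-\dim R.\tag{2}$$
Indeed, completion does not change $H_1(K_R)$, which has finite length, so $r$ is the minimal number of generators of $I$ by Lemma 1. The height of $I$ is $n-\dim R$, and by Krull's theorem $r\ge n-\dim R$. If $I$ is generated by a regular sequence, its length is the height, so $r=n-\dim R$. If $r=n-\dim R$, then $I$ is generated by as many elements as its height, and in the Cohen–Macaulay ring $S$ such elements form a regular sequence.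

For Artinian $R$ we get $r\ge n$, with equality exactly for a CI. So $k[x,y]/(x^2,y^2)$ is a CI and $k[x,y]/(x^2,xy,y^2)$, with $n=2$ and $r=3$, is not. In particular $\wedge^sH_1(K_R)\ne0$ for $0\le s\le n$.

**Lemma 2 (Tate, Assmus; Bruns–Herzog, *Cohen–Macaulay Rings*, Thm 2.3.11).** Let $f_1,\dots,f_n\in\mathfrak m^2$ be a regular sequence and $A=S/(f_1,\dots,f_n)$. Then $\wedge^sH_1(A)\to H_s(A)$ is bijective for all $s$. So $H(A)$ is the exterior algebra on an $n$-dimensional space.

*Proof.* Let $F=K(f_1,\dots,f_n;S)$. Since $K\to k$ and $F\to A$ are quasi-isomorphisms, and $K$, $F$ are bounded complexes of free modules, the two DG algebra maps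
$$K\otimes_SA\longleftarrow K\otimes_SF\longrightarrow k\otimes_SF$$
are quasi-isomorphisms. As $f_j\in\mathfrak m$, the differential of $k\otimes F$ is zero, so its homology is the exterior algebra on $k^n$. Hence $H(A)$ is isomorphic to this exterior algebra as a graded algebra. $\square$

For $A=k[x,y,z]/(x^2,y^2,z^2)$ this says that $z_1=[xe_1]$, $z_2=[ye_2]$, $z_3=[ze_3]$ generate $H(A)$ freely as an exterior algebra.

## 2. Injectivity of $\lambda_s$ above the middle degree

Lemma 2 says that an Artinian CI has all $\lambda_s$ bijective. The converse is known in the top degree: an Artinian $R$ is a CI if and only if $\lambda_n$ is injective. Does injectivity in one lower degree suffice? The paper "An Inequality For Hilbert Series" (https://www.mscand.dk/article/download/12092/10108/) contains the following statement as a conjecture. Write $[n/2]$ for the integer part of $n/2$.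

**Conjecture.** If $R$ is an Artinian graded $k$-algebra (or an Artinian local ring) of embedding dimension $n$ with $\lambda_s$ injective for some $s>[n/2]$, then $R$ is a complete intersection.

Here $[n/2]<s\le n$. For $s>r$ the hypothesis would be vacuous, since $\wedge^sH_1(K_R)=0$. We shall prove the conjecture, with no hypothesis on the residue field, together with three complements.

**Theorem 1.** Let $R$ be an Artinian local ring (or Artinian graded algebra) of embedding dimension $n$. If $\lambda_s$ is injective for some $s$ with $[n/2]<s\le r$, then $R$ is a CI. (Conversely, if $R$ is a CI, all $\lambda_s$ are bijective.)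

**Theorem 2.** Let $R$ be as in Theorem 1, not a CI. Then for all $[n/2]<s\le n$,
$$\operatorname{rank}\lambda_s\le\frac{s}{n+1}\binom rs.$$
If moreover $r=n+1$, $n$ is odd and $s=(n+1)/2$, equality holds: the rank is exactly $\frac12\binom{n+1}{s}$.

**Theorem 3.** Let $R$ be a Cohen–Macaulay local ring of embedding dimension $n$, and let $c=n-\dim R$. If $\lambda_s$ is injective for some $s$ with $[c/2]<s\le r$, then $R$ is a CI.

**Theorem 4.** Let $n\ge2$ and let $k$ be a field with $\operatorname{char}k=0$ or $\operatorname{char}k>n$. Then
$$R=k[x_1,\dots,x_n]/(x_1^2,\dots,x_n^2,(x_1+\dots+x_n)^2)$$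
is Artinian of embedding dimension $n$ and not a CI, and $\lambda_s$ is injective for $s=[n/2]$.

So, over $\mathbb C$ and for every $n\ge2$, the bound $s>[n/2]$ cannot be weakened to $s\ge[n/2]$.

## 3. Generators in general position, and the top degree $s=n$

For $n=1$ there is nothing to prove: $S$ is a discrete valuation ring, $I$ is principal, and $R$ is a CI. For $n=2$ the only degree with $[n/2]<s\le n$ is $s=2=n$. So we first look at $s=n$. We need well-chosen generators.

**Lemma 3.** Let $R=S/I$ be Artinian with $n\ge1$. There are minimal generators $f_1,\dots,f_r$ of $I$ such that every $n$ of them form an $S$-regular sequence.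

*Proof.* For $j=1,\dots,r$ choose inductively $f_j\in I$ outside

- the ideal $(f_1,\dots,f_{j-1})+\mathfrak mI$, and
- all associated primes of all ideals generated by at most $n-1$ of the elements $f_1,\dots,f_{j-1}$ (including the zero ideal).

We claim that this is possible and that any subset of at most $n$ of the chosen elements is a regular sequence. Suppose this holds for $f_1,\dots,f_{j-1}$. An ideal generated by at most $n-1$ of them is generated by a regular sequence of length at most $n-1$. As $S$ is Cohen–Macaulay, its associated primes have height at most $n-1$, and so do not contain the $\mathfrak m$-primary ideal $I$. Also $I\not\subset(f_1,\dots,f_{j-1})+\mathfrak mI$, because $j-1<r=\dim_kI/\mathfrak mI$. Prime avoidance allows up to two non-prime ideals, and here there is one; so $f_j$ exists, over any residue field. Now take a subset of size at most $n$ with largest index $j$. Its other members form a regular sequence by induction, and $f_j$ avoids the associated primes of the ideal they generate, so it is a nonzerodivisor modulo that ideal.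

By the first condition $f_1,\dots,f_r$ are linearly independent in $I/\mathfrak mI$, so they are minimal generators of $I$. $\square$

**Top degree by hand.** Let $R$ be Artinian and not a CI (so $n\ge1$ and $r>n$), take the $f_i$ of Lemma 3, and put $A=S/(f_1,\dots,f_n)$. Let $z_1,\dots,z_n\in H_1(A)$ correspond to $f_1,\dots,f_n$ under (1). Since $K_{n+1}=0$,
$$H_n(A)=(0:_A\mathfrak m)\,e_1\wedge\dots\wedge e_n .$$
By Lemma 2 it is one-dimensional, spanned by $z_1\cdots z_n$. So the socle of $A$ is one-dimensional, that is, $A$ is Gorenstein. Every nonzero ideal of the Artinian ring $A$ contains a nonzero socle element, hence the whole socle. The ideal $I/(f_1,\dots,f_n)$ is nonzero, so $z_1\cdots z_n$ becomes zero in $H_n(R)$. The $z_i$ stay linearly independent in $H_1(R)$ by (1). Thus $\lambda_n$ is not injective.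

This settles $n\le2$. The first case not covered is $n=3$, $s=2$.

## 4. Two rings with $n=3$, $s=2$: where the socle argument stops

The argument just given looks only at $\wedge^s$ of the classes coming from the complete intersection $A$, and finds there an element that dies in $R$. The natural attempt is to do the same for $s<n$. It fails already here.

Let $A=k[x,y,z]/(x^2,y^2,z^2)$ with $z_1=[xe_1]$, $z_2=[ye_2]$, $z_3=[ze_3]$. All rings below are $\mathbb Z^3$-graded, with $e_1,e_2,e_3$ of the degrees of $x,y,z$, and $d$ preserves this grading. We write $\zeta\in H_1(K_R)$ for the class of the fourth generator.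

**First ring: $R=A/(xyz)$.** The product $z_1z_2$ is the class of $xy\,e_1e_2$, of degree $(2,2,0)$. Every nonzero homogeneous element of $(K_R)_3=R\,e_1e_2e_3$ has all three components of its degree at least $1$, so no nonzero boundary has degree $(2,2,0)$. As $xy\neq0$ in $R$, we get $z_1z_2\ne0$. Likewise $z_1z_3$ and $z_2z_3$ are nonzero, and the three have different degrees. So $\lambda_2$ is injective on $\wedge^2\langle z_1,z_2,z_3\rangle$: nothing that comes from $A$ dies, although $R$ is not a CI. This is where the socle argument stops. The kernel has to involve the new class $\zeta=[yz\,e_1]$. Indeed $\zeta z_1=0$ since $e_1\wedge e_1=0$, $\zeta z_2=[y^2z\,e_1e_2]=0$ and $\zeta z_3=[yz^2\,e_1e_3]=0$. So $\ker\lambda_2$ is spanned by the three elements $\zeta\wedge z_i$.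

**Second ring: $R=A/(xy)$.** Now $\zeta=[ye_1]$. We have $z_1z_2=[xy\,e_1e_2]=0$, $\zeta z_1=0$, $\zeta z_2=[y^2e_1e_2]=0$. The other three products have representatives $xz\,e_1e_3$, $yz\,e_2e_3$, $yz\,e_1e_3$ of degrees $(2,0,2)$, $(0,2,2)$, $(1,1,2)$. The first two are nonzero as before. In degree $(1,1,2)$ the boundaries are the multiples of $d(z\,e_1e_2e_3)=xz\,e_2e_3-yz\,e_1e_3$, and $yz\,e_1e_3$ is not one of them, so the third is nonzero too. All six basis elements of $\wedge^2H_1(K_R)$ have different degrees, so $\ker\lambda_2$ is spanned by $z_1\wedge z_2$, $\zeta\wedge z_1$, $\zeta\wedge z_2$.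

In both cases $\dim\ker\lambda_2=3$, but it splits differently: $0+3$ in the first ring, $1+2$ in the second, where the first number counts elements from $A$ and the second counts relations that involve $\zeta$. One contribution shrinks as the other grows. This suggests the following plan: keep only $n+1$ generators, so that there is a single new class $\zeta$, and measure both contributions by one and the same map. That map will be $H(A)\to H(B)$ with $B=A/(0:_Af)$, where $f$ is the extra generator. The self-duality of $A$ is what puts both contributions into its terms.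

## 5. The kernel of $\lambda_s$ for $n+1$ generators

Let $f_1,\dots,f_n,f\in\mathfrak m^2$ be such that $f_1,\dots,f_n$ is a regular sequence and $f_1,\dots,f_n,f$ minimally generate $I'=(f_1,\dots,f_n,f)$. Put
$$A=S/(f_1,\dots,f_n),\qquad R'=S/I'=A/fA,\qquad B=A/(0:_Af),$$
with projections $\pi:A\to R'$ and $\rho:A\to B$. A quotient like $R'$, a complete intersection modulo one more element, is an almost complete intersection; the two rings of Section 4 are examples. By minimality $f\ne0$ in $A$, so $B\neq0$. Both maps induce algebra maps on $H(-)=H(K\otimes_S-)$. (The embedding dimension of $B$ may be smaller than $n$; we always use the same $K$.) Let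
$$\Lambda=H(A),\qquad \rho_i:H_i(A)\to H_i(B),\qquad P_i=\ker\rho_i,\qquad P=\bigoplus_iP_i.$$
By Lemma 2, $\Lambda$ is an exterior algebra with $\dim\Lambda_i=\binom ni$. Since $\rho_*$ is an algebra map, $P$ is an ideal of $\Lambda$.

For the first ring of Section 4, $f=xyz$ and $0:_Af=\mathfrak m_A$, so $B=k$. The complex $K\otimes k$ has zero differential, so $H_1(B)=k^3$, and $z_1,z_2,z_3$, having coefficients in $\mathfrak m$, go to $0$. Hence $P_1=\Lambda_1$. For the second ring, $f=xy$ and $0:_Af=(x,y)$, so $B=k[z]/(z^2)=S/(x,y,z^2)$. By (1), $z_1$ and $z_2$ go to $0$ in $H_1(B)$ because $x^2,y^2\in\mathfrak m(x,y,z^2)$, and $z_3$ does not. Hence $\dim P_1=2$.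

**Proposition 1.** For $1\le s\le n$,
$$\dim\ker\lambda_s^{R'}=\dim P_{s-1}+\operatorname{rank}\rho_{n-s}=\dim P_{s-1}+\binom ns-\dim P_{n-s}.$$
More precisely, let $\varphi:B\to A$ be the map $b\mapsto fb$. Then $\operatorname{rank}\rho_{n-s}=\operatorname{rank}\big(\varphi_*:H_s(B)\to H_s(A)\big)$.

For the two rings of Section 4, with $n=3$ and $s=2$, the formula reads $3+0$ and $2+1$.

**Step 1: a connecting map that detects multiples of $\zeta$.** The map $\varphi$ is well defined and injective by the choice of $B$, and its image is $fA$. Tensoring $0\to B\xrightarrow{\varphi}A\xrightarrow{\pi}R'\to0$ with the free complex $K$ gives the exact sequence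
$$H_s(B)\xrightarrow{\varphi_*}H_s(A)\xrightarrow{\pi_*}H_s(R')\xrightarrow{\delta}H_{s-1}(B).\tag{3}$$
As $f\in\mathfrak m$, there is $y\in(K\otimes A)_1$ with $dy=f$. Its image $\bar y$ in $K\otimes R'$ is a cycle; let $\zeta\in H_1(R')$ be its class. It corresponds to $f$ under (1). We compute $\delta$ on multiples of $\zeta$. For a cycle $a\in K\otimes A$, the element $ya$ lifts $\bar y\bar a$, and $d(ya)=fa-y\,da=fa=\varphi(\rho(a))$. Hence
$$\delta(\zeta\cdot\pi_*\alpha)=\rho_*(\alpha)\qquad(\alpha\in H(A)).\tag{4}$$

**Step 2: coordinates on $\wedge^sH_1(R')$.** By (1), the map $\pi_*:H_1(A)\to H_1(R')$ is the map $(f_1,\dots,f_n)/\mathfrak m(f_1,\dots,f_n)\to I'/\mathfrak mI'$. Since $f_1,\dots,f_n,f$ are minimal generators of $I'$, it is injective and $H_1(R')=\pi_*H_1(A)\oplus k\zeta$. Using $\wedge^iH_1(A)=\Lambda_i$, every $\omega\in\wedge^sH_1(R')$ can be written uniquely as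
$$\omega=\omega_0+\zeta\wedge\omega_1,\qquad\omega_0\in\Lambda_s,\ \omega_1\in\Lambda_{s-1},\qquad\text{and}\qquad\lambda_s(\omega)=\pi_*\omega_0+\zeta\,\pi_*\omega_1 .$$

**Step 3: the kernel as an extension.** The aim is to show that $\omega\mapsto\omega_1$ maps $\ker\lambda_s$ onto $P_{s-1}$ with kernel $\operatorname{im}\varphi_*$. If $\lambda_s(\omega)=0$, apply $\delta$. Since $\delta\pi_*=0$, (4) gives $\rho_*(\omega_1)=0$, so $\omega_1\in P_{s-1}$.

The map is onto $P_{s-1}$: if $\omega_1\in P_{s-1}$, then $\delta(\zeta\,\pi_*\omega_1)=0$ by (4), so by (3) there is $\alpha\in\Lambda_s$ with $\zeta\,\pi_*\omega_1=\pi_*\alpha$, and then $-\alpha+\zeta\wedge\omega_1\in\ker\lambda_s$.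

Its kernel consists of the $\omega_0\in\Lambda_s$ with $\pi_*\omega_0=0$, and this is $\operatorname{im}\varphi_*$ by (3). Therefore
$$\dim\ker\lambda_s=\dim P_{s-1}+\operatorname{rank}\big(\varphi_*:H_s(B)\to H_s(A)\big).\tag{5}$$

**Step 4: duality for Koszul homology over $A$.** The purpose is to turn $\varphi_*$ into a component of $\rho_*$. The ring $A$ is Artinian with one-dimensional socle (Section 3), that is, Artinian Gorenstein, so $A$ is an injective $A$-module. Thus $M^\vee=\operatorname{Hom}_A(M,A)$ is an exact functor, and on $k$-vector spaces it is ordinary duality, as $\operatorname{Hom}_A(k,A)\cong k$.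

We use the self-duality of the Koszul complex (Bruns–Herzog, Prop. 1.6.10), which is quickly checked. For an $A$-module $N$ define
$$\theta:K_i\otimes N\to\operatorname{Hom}_S(K_{n-i},N),\qquad\theta(u\otimes m)(v)=[u\wedge v]\,m,$$
where $[\,\cdot\,]$ is the coefficient of $e_1\wedge\dots\wedge e_n$. This is an isomorphism, since wedging pairs $e_T$ with its complementary monomial up to sign and with all other monomials to $0$. For $u\in K_i$ and $v\in K_{n-i+1}$ we have $u\wedge v=0$, so $0=du\wedge v+(-1)^iu\wedge dv$. Hence $\theta$ carries the differential of $K\otimes N$ to that of $\operatorname{Hom}_S(K,N)$ up to sign, and $H_i(N)\cong H^{n-i}(\operatorname{Hom}_S(K,N))$, naturally in $N$.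

Now let $M$ be a finitely generated $A$-module. We have $(K\otimes_SM)^\vee\cong\operatorname{Hom}_S(K,M^\vee)$, and $(-)^\vee$ is exact, so
$$H_s(M)^\vee\cong H^s\big(\operatorname{Hom}_S(K,M^\vee)\big)\cong H_{n-s}(M^\vee)\qquad\text{naturally in }M.\tag{6}$$

**Step 5: the dual of $\varphi$ is $\rho$.** The map $\varphi^\vee:A=A^\vee\to B^\vee$ sends $a$ to $b\mapsto afb$. It is surjective because $\varphi$ is injective. Its kernel is $\{a:\ afb=0\text{ for all }b\}=0:_Af$. So $B^\vee\cong A/(0:_Af)=B$, and $\varphi^\vee$ is identified with $\rho:A\to B$. By (6), applied to $\varphi$, the dual of $\varphi_*:H_s(B)\to H_s(A)$ is $\rho_{n-s}:H_{n-s}(A)\to H_{n-s}(B)$. These are linear maps of $k$-vector spaces, so the ranks agree. With (5) and $\operatorname{rank}\rho_{n-s}=\binom n{n-s}-\dim P_{n-s}=\binom ns-\dim P_{n-s}$, Proposition 1 follows. $\square$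

## 6. An ideal that is everything in degree $n-s$ and zero in degree $s-1$

Here is the contradiction that Proposition 1 makes available. If $\lambda_s^{R'}$ is injective, then $\rho$ is injective in degree $s-1$ and zero in degree $n-s$. But $P=\ker\rho_*$ is an ideal: once it contains all of degree $n-s$, it contains all higher degrees. For $s>n/2$ the degree $s-1$ is at least $n-s$.

**Proof of Theorem 1.** The converse statement is Lemma 2. Suppose $R$ is not a CI, so $r\ge n+1$ (and $n\ge1$), and that $\lambda_s$ is injective with $[n/2]<s\le r$.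

**Step 1: $s\le n$.** If $s>n$, then $H_s(K_R)=0$ while $\wedge^sH_1(K_R)\ne0$ because $s\le r$. This contradicts injectivity.

**Step 2: pass to $n+1$ generators.** The aim is to transfer injectivity to an almost complete intersection. Take $f_1,\dots,f_r$ as in Lemma 3 and put $f=f_{n+1}$, $I'=(f_1,\dots,f_{n+1})$, $R'=S/I'$. The elements $f_1,\dots,f_{n+1}$ are linearly independent in $I/\mathfrak mI$. So they minimally generate $I'$, and $I'/\mathfrak mI'\to I/\mathfrak mI$ is injective; by (1), $H_1(R')\to H_1(R)$ is injective. Since $H(R')\to H(R)$ is an algebra map, the composite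
$$\wedge^sH_1(R')\hookrightarrow\wedge^sH_1(R)\xrightarrow{\lambda_s}H_s(R)$$
equals $\wedge^sH_1(R')\xrightarrow{\lambda_s^{R'}}H_s(R')\to H_s(R)$. The former is injective, hence so is $\lambda_s^{R'}$.

**Step 3: the contradiction.** As $1\le s\le n$, Proposition 1 applies and gives $P_{s-1}=0$ and $\rho_{n-s}=0$, that is, $P_{n-s}=\Lambda_{n-s}$. From $s>[n/2]$ we get $2s\ge n+1$, so $0\le n-s\le s-1\le n$. In an exterior algebra $\Lambda_i\Lambda_j=\Lambda_{i+j}$, and $P$ is an ideal, so
$$P_{s-1}\supset\Lambda_{(s-1)-(n-s)}\cdot\Lambda_{n-s}=\Lambda_{s-1}\ne0,$$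
a contradiction. Hence $R$ is a CI. $\blacksquare$

## 7. Growth of ideals in an exterior algebra and the rank bound

In Section 6 we compared $P_{n-s}$ and $P_{s-1}$ only in the extreme case. Comparing their dimensions in general gives Theorem 2.

**Lemma 4.** Let $P\subset\Lambda$ be a graded ideal of an exterior algebra on $n$ generators, and let $0\le a\le b\le n$. Then
$$\dim P_b\Big/\binom nb\;\ge\;\dim P_a\Big/\binom na .$$

*Proof.* It suffices to treat $b=a+1$. Fix a basis $e_1,\dots,e_n$ of $\Lambda_1$. For distinct subsets $T,T'$ of $\{1,\dots,n\}$ of the same size, say $T>T'$ if the smallest element of the symmetric difference lies in $T$. This is the lexicographic order of indicator vectors, so it is a total order. If $j\notin T\cup T'$, then $T>T'$ implies $T\cup\{j\}>T'\cup\{j\}$, as the symmetric difference does not change.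

For a nonzero element of $\Lambda_i$ call the largest $T$ such that $e_T$ occurs in it the leading support. Let $\mathcal T_i$ be the set of leading supports of nonzero elements of $P_i$; by Gaussian elimination $|\mathcal T_i|=\dim P_i$. Let $p\in P_a$ have leading support $T$ and let $j\notin T$. In $e_jp$ the monomials $e_{T'}$ with $j\in T'$ die, the others become $\pm e_{T'\cup\{j\}}$, and so $e_jp\in P_{a+1}$ has leading support $T\cup\{j\}$. Thus every $(a+1)$-set containing a member of $\mathcal T_a$ lies in $\mathcal T_{a+1}$.

Count the pairs $T\subset T'$ with $T\in\mathcal T_a$ and $|T'|=a+1$. Each $T$ lies in $n-a$ such $T'$, all in $\mathcal T_{a+1}$, and each $T'$ contains at most $a+1$ sets $T$. So $(n-a)|\mathcal T_a|\le(a+1)|\mathcal T_{a+1}|$. Since $\binom n{a+1}=\frac{n-a}{a+1}\binom na$, this is the claim. $\square$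

**Proof of Theorem 2.**

**Step 1: the bound for $n+1$ generators.** Let $[n/2]<s\le n$, and take the situation of Section 5. Put $a=n-s$ and $b=s-1$, so $a\le b$. Since $s\ge n-s+1$,
$$\binom n{s-1}=\frac s{n-s+1}\binom ns\ge\binom ns=\binom n{n-s}.$$
With Lemma 4 this gives $\dim P_{s-1}\ge\dim P_{n-s}$. By Proposition 1, $\dim\ker\lambda_s^{R'}\ge\binom ns$. As $\dim\wedge^sH_1(R')=\binom{n+1}s$,
$$\operatorname{rank}\lambda_s^{R'}\le\binom{n+1}s-\binom ns=\binom n{s-1}.\tag{7}$$

**Step 2: averaging over sets of $n+1$ generators.** Let $R$ be as in Theorem 1, not a CI, let $f_1,\dots,f_r$ be as in Lemma 3, and let $z_1,\dots,z_r$ be the corresponding basis of $H_1(R)$. For a set $T$ of $s$ indices write $z_T\in\wedge^sH_1(R)$ for the exterior product of the $z_i$, $i\in T$. The elements $\lambda_s(z_T)$ span the image of $\lambda_s$, so there is a family $\mathcal B$ of $s$-subsets of $\{1,\dots,r\}$ with $|\mathcal B|=\operatorname{rank}\lambda_s$ such that the $\lambda_s(z_T)$, $T\in\mathcal B$, are linearly independent.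

Let $U\subset\{1,\dots,r\}$ have $n+1$ elements. Any $n$ of the $f_i$ with $i\in U$ form a regular sequence, and the $f_i$, $i\in U$, minimally generate their ideal. So Section 5 applies to $R'=S/(f_i:i\in U)$. The map $\wedge^s\langle z_i\rangle_{i\in U}\to H_s(R)$ factors through $\lambda_s^{R'}$, so by (7) its rank is at most $\binom n{s-1}$. Hence at most $\binom n{s-1}$ members of $\mathcal B$ are contained in $U$.

Count the pairs $T\subset U$ with $T\in\mathcal B$. Each $T$ lies in $\binom{r-s}{n+1-s}$ sets $U$, so
$$|\mathcal B|\binom{r-s}{n+1-s}\le\binom r{n+1}\binom n{s-1}.$$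
With $\binom r{n+1}\binom{n+1}s=\binom rs\binom{r-s}{n+1-s}$ we obtain
$$\operatorname{rank}\lambda_s=|\mathcal B|\le\binom rs\binom n{s-1}\Big/\binom{n+1}s=\frac s{n+1}\binom rs .$$

**Step 3: the case of equality.** Let $r=n+1$, $n$ odd, $s=(n+1)/2$. Then $n-s=s-1$, and Proposition 1 with $R'=R$ gives $\dim\ker\lambda_s=\dim P_{s-1}+\binom ns-\dim P_{s-1}=\binom ns$. So the rank is $\binom{n+1}s-\binom ns=\binom n{s-1}=\frac s{n+1}\binom{n+1}s=\frac12\binom{n+1}s$. $\blacksquare$

This explains why both kernels in Section 4 have dimension $3$.

## 8. Cohen–Macaulay rings: dividing out a regular element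

**Proof of Theorem 3.** We use induction on $\dim R$. If $\dim R=0$, then $c=n$ and the statement is Theorem 1. Let $\dim R>0$.

**Step 1: choose a regular element that is part of a minimal generating set.** As $R$ is Cohen–Macaulay of positive dimension, $\mathfrak m_R$ is not an associated prime of $R$, and $\mathfrak m_R\ne\mathfrak m_R^2$ by Nakayama. Prime avoidance, with the one non-prime ideal $\mathfrak m_R^2$, gives an $R$-regular $x\in\mathfrak m_R\setminus\mathfrak m_R^2$. Extend it to a minimal generating set $x=x_1,x_2,\dots,x_n$ of $\mathfrak m_R$. Put $\bar R=R/xR$ and $K'=K(x_2,\dots,x_n;R)$.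

**Step 2: the Koszul homology algebra does not change.** We have $K_R=K'\oplus e_1K'$. Sending $e_1$ to $0$ and reducing modulo $x_1$ defines a surjection of DG algebras $K_R\to K'/x_1K'=K_{\bar R}$; it commutes with $d$ because $d(e_1w)=x_1w-e_1dw$ goes to $0$. Its kernel is $x_1K'\oplus e_1K'$, and we check that this is acyclic. Let $x_1u+e_1w$ be a cycle, with $u,w\in K'$. Then
$$0=d(x_1u+e_1w)=x_1(du+w)-e_1dw .$$
As $x_1$ is a nonzerodivisor on the free module $K'$, $w=-du$. So $x_1u+e_1w=x_1u-e_1du=d(e_1u)$, and $e_1u$ lies in the kernel complex. Hence $H(K_R)\cong H(K_{\bar R})$ as graded algebras. In particular $r$ and all $\lambda_s$ are unchanged.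

**Step 3: conclude.** The ring $\bar R$ is Cohen–Macaulay of dimension $\dim R-1$, and its embedding dimension is $n-1$ because $x\notin\mathfrak m_R^2$. So $c$ is the same for $R$ and $\bar R$. By induction $\bar R$ is a CI. By (2), each of $R$, $\bar R$ is a CI exactly when $r=c$, so $R$ is a CI too (compare Bruns–Herzog, Thm 2.3.4). $\blacksquare$

**Remark.** The Cohen–Macaulay hypothesis cannot simply be dropped. For $R=k[[x,y]]/(x^2,xy)$ we have $n=2$, $\dim R=1$, $c=1$ and $r=2$. The map $\lambda_1$ is the identity, hence injective, and $[c/2]=0<1\le r$. But $r\ne c$, so $R$ is not a CI.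

## 9. The squares of the variables and $(x_1+\dots+x_n)^2$: injectivity in degree $[n/2]$

Now we look for an almost complete intersection for which both terms of Proposition 1 vanish at $s=[n/2]$. It is enough that $0:_Af$ begins in high degree. Let $n\ge2$, let $k$ be as in Theorem 4, and put
$$A=k[x_1,\dots,x_n]/(x_1^2,\dots,x_n^2),\qquad\ell=\sum x_i,\qquad f=\ell^2,\qquad s=[n/2]\ge1 .$$
The squarefree monomials $x_T$ form a basis of $A$.

**Lemma 5.** Multiplication by $f$ is injective $A_t\to A_{t+2}$ whenever $t\ge0$ and $2t+2\le n$, i.e. for $0\le t\le s-1$.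

*Proof.* Let $L$ be multiplication by $\ell$, and let $D$ send $x_T$ to $\sum_{j\in T}x_{T\setminus\{j\}}$. In the basis of squarefree monomials both are integer matrices. We show that $D^2L^2$ on $A_t$ has an integer determinant that is nonzero in $k$.

First, the commutator. For $|T|=t$,
$$DLx_T=(n-t)x_T+\sum_{i\notin T,\,j\in T}x_{(T\cup\{i\})\setminus\{j\}},\qquad LDx_T=t\,x_T+\sum_{i\notin T,\,j\in T}x_{(T\cup\{i\})\setminus\{j\}},$$
so $DL-LD=n-2t$ on $A_t$.

Work over $\mathbb Q$ for the moment and put $Q_i=\ker(D|_{A_i})$. The matrix of $D:A_t\to A_{t-1}$ is the transpose of that of $L:A_{t-1}\to A_t$, both recording inclusion of sets. So $Q_t$ is the orthogonal complement of $LA_{t-1}$ for the standard inner product, and $A_t=Q_t\oplus LA_{t-1}$. By induction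
$$A_t=\sum_{i\le t}L^{t-i}Q_i .$$
For $v\in Q_i$ and $j\ge1$, moving $D$ to the right past the $L$'s and using $Dv=0$ gives
$$DL^jv=\sum_{m=0}^{j-1}\big(n-2(i+m)\big)L^{j-1}v=j(n-2i-j+1)L^{j-1}v .$$
Applying this twice to $L^{j+2}v$ with $j=t-i$, we see that $D^2L^2$ acts on $L^{t-i}Q_i$ as the scalar
$$(j+1)(n-2i-j)(j+2)(n-2i-j-1).$$
Here $n-2i-j-1=n-t-i-1\ge n-2t-1\ge1$, and $j+2\le t+2\le n/2+1\le n$, and $n-2i-j\le n$. So all four factors are positive integers at most $n$. Thus $A_t$ is spanned over $\mathbb Q$ by eigenvectors of $D^2L^2$, and the determinant of $D^2L^2|_{A_t}$ is a product of such scalars, that is, a product of positive integers at most $n$.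

This is the determinant of an integer matrix, and the matrix of $D^2L^2|_{A_t}$ over $k$ is its image in $k$. As $\operatorname{char}k$ is $0$ or greater than $n$, the determinant is nonzero in $k$. So $D^2L^2$, and hence $L^2$, is injective on $A_t$ over $k$. $\square$

**Proof of Theorem 4.**

**Step 1: $R$ has the stated properties.** Since $n\ge2$, the characteristic is not $2$, so $f=2\sum_{i<j}x_ix_j\ne0$ in $A$. Thus the $n+1$ quadrics are linearly independent and minimally generate the ideal. So $R=A/fA$ is Artinian of embedding dimension $n$ with $r=n+1$. It is not a CI, and Section 5 applies with $R'=R$. Everything is graded: give $e_i$ internal degree $1$. The ideal $0:_Af$ is homogeneous, $\rho$ has degree $0$, and $\varphi$ has degree $2$. The class of $x_i^2$ under (1) is $[x_ie_i]$, of internal degree $2$. By Lemma 2, $H_i(A)=\wedge^iH_1(A)$ is therefore concentrated in internal degree $2i$. By Lemma 5,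
$$(0:_Af)_t=0\quad\text{and}\quad B_t=A_t\qquad(t\le s-1).$$

**Step 2: $P_{s-1}=0$.** The exact sequence $0\to(0:_Af)\to A\to B\to0$ shows that $P_{s-1}$ is the image of $H_{s-1}(0:_Af)$ in $H_{s-1}(A)$. Only internal degree $2s-2$ matters. In that degree $H_{s-1}(0:_Af)$ is a subquotient of $\wedge^{s-1}k^n\otimes(0:_Af)_{s-1}=0$.

**Step 3: $\varphi_*:H_s(B)\to H_s(A)$ is zero.** The target lives in internal degree $2s$ and $\varphi$ raises degrees by $2$, so only $H_s(B)_{2s-2}$ matters. It is computed from
$$\wedge^{s+1}k^n\otimes B_{s-3}\to\wedge^sk^n\otimes B_{s-2}\to\wedge^{s-1}k^n\otimes B_{s-1},$$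
and in these degrees $B$ coincides with $A$. So $H_s(B)_{2s-2}=H_s(A)_{2s-2}=0$.

**Step 4: conclude.** By Proposition 1 (in the form (5)), $\dim\ker\lambda_s=0+0=0$. $\blacksquare$
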